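# Incomparable generic Muchnik degrees between Cantor space and Baire space

## From numbers to bits, and the obstacle on the way back

Suppose we hold a list of all functions $f:\omega\to\omega$ and want a list of all infinite binary sequences. Replace $f$ by $\min(f,1)$: the function $(3,0,7,0,0,\dots)$ becomes $(1,0,1,0,0,\dots)$, and so does $(1,0,2,0,0,\dots)$. Every binary sequence appears, with repetitions. If repetitions are forbidden, let the $n$th sequence enter the list only once it has been seen to differ from each of the sequences before it. Then exactly the first occurrences enter.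

Now go backwards. Code $f$ by the bits $0^{f(0)}1\,0^{f(1)}1\cdots$; thus $(3,0,7,\dots)$ is coded by $000\,1\,1\,0000000\,1\cdots$. Every $f$ is the decoding of some $X\in2^\omega$, but the decoder that reads $00011000\cdots$ outputs $3,0$ and then waits forever. No total decoder does better. If $\Psi^X$ is a total function for every $X\in 2^\omega$, then for each $m$ the open sets $\{X:\Psi^X(m)=v\}$, $v\in\omega$, cover the compact space $2^\omega$, so finitely many of them do. Hence there is one function $u$ with $\Psi^X\le u$ for all $X$, and $u+1$ is never decoded.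

There are uncountably many sequences, so "a list" needs a meaning.

**Definition (reducibilities).** Structures have computable relational languages. An *$\omega$-copy* of a countably infinite structure is an isomorphic structure with universe $\omega$, and to compute from or to compute a copy refers to its atomic diagram. For countable structures, $\mathcal A$ is *Muchnik reducible* to $\mathcal B$, written $\mathcal A\le_w\mathcal B$, if every $\omega$-copy of $\mathcal B$ computes an $\omega$-copy of $\mathcal A$. For arbitrary structures, $\mathcal A$ is *generically Muchnik reducible* to $\mathcal B$, written $\mathcal A\le^*_w\mathcal B$, if $\mathcal A\le_w\mathcal B$ holds in some forcing extension of the universe in which $\mathcal A$ and $\mathcal B$ are countable. By Shoenfield absoluteness it then holds in every such extension. The generic Muchnik degrees are the classes of $\equiv_w^*$.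

The structure stays the same and only the universe around it grows. Muchnik reducibility is not uniform: the algorithm may depend on the copy. In particular it may use finitely many elements of the copy as parameters.

**Definition (the two spaces).** $\mathcal C$ has universe $2^\omega$ and unary predicates $P_n$, where $P_n(X)$ holds iff $X(n)=1$. $\mathcal B$ has universe $\omega^\omega$ and unary predicates $P_{n,m}$, where $P_{n,m}(X)$ holds iff $X(n)=m$.

Throughout we work in ZFC and $V$ is the ground model. In an extension where the continuum of $V$ is countable, an $\omega$-copy of $\mathcal B$ gives a list of $\omega^\omega\cap V$: to find $f(n)$ for the element $a$ representing $f$, search for $m$ with $P_{n,m}(a)$. The opening computation therefore says $\mathcal C\le_w^*\mathcal B$. It is known that $\mathcal C<_w^*\mathcal B$. The source "Generic Muchnik reducibility" (https://sms.wgtn.ac.nz/foswiki/pub/Events/CCS2017/Programme/Miller.pdf) asks whether there are incomparable degrees between $\mathcal C$ and $\mathcal B$. The answer is yes.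

**Theorem 1.** There are structures $\mathcal M_0,\mathcal M_1$ with $\mathcal C\le^*_w\mathcal M_i\le^*_w\mathcal B$ for $i=0,1$, $\mathcal M_0\not\le^*_w\mathcal M_1$ and $\mathcal M_1\not\le_w^*\mathcal M_0$.

Besides the facts just quoted we use only textbook facts on forcing and ordinals. A second theorem, with antichains of every finite size and a chain of length $\omega_1$, comes at the end.

## Finite sets given by bits, and a point of unbounded size

The decoder fails because it cannot see whether another $1$ will come. We build this uncertainty into a countable set of points.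

**Definition (gadget).** Let $Q=[\omega]^{<\omega}$, viewed inside $2^\omega$ via characteristic functions $\chi_s$, and let $G=Q\cup\{z\}$. For $s\in Q$, $|s|$ is the cardinality; put $|z|=0$. There are two kinds of *facts*. For $\sigma\in2^{<\omega}$, the fact $[\sigma]$ holds of $s\in Q$ iff $\sigma\subset\chi_s$, and never of $z$. For $n\in\omega$, the fact $\langle{>}n\rangle$ holds of $z$, and it holds of $s\in Q$ iff $|s|>n$. Let $N(g)$ be the set of facts true of $g$.

*Example.* $N(\{0,2\})$ consists of $[\lambda],[1],[10],[101],[1010],\dots$ ($\lambda$ is the empty string) and of $\langle{>}0\rangle,\langle{>}1\rangle$. $N(\emptyset)$ consists of the facts $[0^l]$ only, and $N(z)$ of all facts $\langle{>}n\rangle$. Each $N(g)$ is infinite.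

Someone who enumerates $N(z)$ promises larger and larger sizes but never shows a bit. Until a bit is shown, such an enumeration looks like one for a large finite set. Note that $z$ is given size $0$: when sizes run off to infinity, the limit point $z$ counts as small.

**Definition (limits).** Write $g_m\to g$ if every $\varphi\in N(g)$ is in $N(g_m)$ for all but finitely many $m$.

*Example.* Limits need not be unique: $s_m=\{m,m+1,\dots,2m\}$ has both limits $\emptyset$ and $z$. We use three kinds of sequences where the limit is unique.

* (L1) A constant sequence $g$ has the unique limit $g$. A limit $g'$ satisfies $N(g')\subseteq N(g)$. If $g'=z$ and $g=s\in Q$, then $\langle{>}|s|\rangle\in N(g')\setminus N(g)$, which is impossible. If $g'\in Q$, the facts $[\sigma]\in N(g')$ exclude $g=z$ and force $g=g'$ when $g\in Q$.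
* (L2) If $s\in Q$, $k_m\to\infty$ and $k_m>\max s$ (any $k_m$ if $s=\emptyset$), then $s\cup\{k_m\}$ has the unique limit $s$. Clearly $s$ is a limit. By the facts $[\sigma]$, a limit in $Q$ is the limit in $2^\omega$, which is $s$. And $z$ is not a limit, because $\langle{>}|s|{+}1\rangle$ fails for every term.
* (L3) If $s_m$ are initial segments of one infinite set $f\subseteq\omega$ and $|s_m|\to\infty$, the unique limit is $z$. Clearly $z$ is a limit. The limit in $2^\omega$ is $f\notin Q$, so no element of $Q$ is a limit.

So we can reach $z$ from $\emptyset$ by adding larger and larger elements one at a time. By (L2) each point on the way is a limit of its possible one-step successors, and by (L3) the whole path converges to $z$. The window lemma below exploits this.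

## Structures built from a family of size functions

**Definition (admissible families).** For $p\in G^\omega$ let $\mathrm{rk}(p)=(|p_i|)_i\in\omega^\omega$ and $N(p)=\{(i,\varphi):\varphi\in N(p_i)\}$; by (L1), $N(p)$ determines $p$. A set $\mathcal J\subseteq\omega^\omega$ is *admissible* if it is nonempty, closed, and closed downward under pointwise $\le$. Put $X_{\mathcal J}=\{p\in G^\omega:\mathrm{rk}(p)\in\mathcal J\}$ and $T_{\mathcal J}=\{r{\restriction}n:r\in\mathcal J,\ n\in\omega\}$.

*Example.* $\omega^\omega$, $\{0^\infty\}$ and $\{r:r\le\phi\}$ for fixed $\phi$ are admissible. If $\tau\in T_{\mathcal J}$ then $\tau^\frown0^\infty\in\mathcal J$, by downward closure.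

**Definition (the structures).** $\mathcal N_{\mathcal J}$ has universe
$$(X_{\mathcal J}\times\omega)\ \sqcup\ \{(p,l,\psi,m):p\in X_{\mathcal J},\ \psi\in N(p),\ l,m\in\omega\},$$
a unary predicate for the first part, whose elements are the *objects*, and for each $\psi$ a binary relation $R_\psi$ relating $(p,l)$ to the elements $(p,l,\psi,m)$, $m\in\omega$. Let $\mathcal M_{\mathcal J}=\mathcal C\sqcup\mathcal N_{\mathcal J}$, a disjoint union with the two parts named by predicates.

A copy of $\mathcal N_{\mathcal J}$ is thus the same as a list of enumerations of the sets $N(p)$. In an extension where these structures of $V$ are countable, the following hold.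

* (T1) A copy of $\mathcal N_{\mathcal J}$ uniformly computes, for each of its objects $a$, representing some $(p,l)$, an enumeration of $N(p)$: enumerate $\psi$ when some $x$ with $R_\psi(a,x)$ is found.
* (T2) From a sequence $(e_n)_n$ of total enumerations whose ranges are exactly the sets $N(p)$, $p\in X_{\mathcal J}^V$, one computes a copy of $\mathcal N_{\mathcal J}$. Take objects $(n,l)$ and further elements $(n,l,s,m)$; relate $(n,l)$ to exactly the elements $(n,l,s,m)$, by $R_\psi$ with $\psi=e_n(s)$. Each $p$ gets infinitely many objects and each fact of an object gets infinitely many elements, as in $\mathcal N_{\mathcal J}$.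
* (T3) From a list with repetitions of $2^\omega\cap V$ one computes a copy of $\mathcal C$, by the first-occurrence trick of the opening.

**Lemma 1.** $\mathcal C\le^*_w\mathcal M_{\mathcal J}\le^*_w\mathcal B$ for every admissible $\mathcal J$.

*Proof.* The first reduction restricts a copy to its $\mathcal C$-part. For the second, a copy of $\mathcal B$ computes a list of $\omega^\omega\cap V$, hence a list of $2^\omega\cap V$ and, by (T3), a copy of $\mathcal C$. It computes every real of $V$, in particular $T_{\mathcal J}$. Coding $G$ by $\omega$, it computes a list of $G^\omega\cap V$. It remains to push $G^\omega$ onto $X_{\mathcal J}$ computably. Let $\rho(p)=p$ if $p\in X_{\mathcal J}$. Otherwise, as $\mathcal J$ is closed, there is a least $m$ with $(|p_0|,\dots,|p_m|)\notin T_{\mathcal J}$; let $\rho(p)=p{\restriction}m^\frown\emptyset^\infty$, which lies in $X_{\mathcal J}$. Coordinate $i$ of $\rho(p)$ is $p_i$ if $(|p_0|,\dots,|p_i|)\in T_{\mathcal J}$, and $\emptyset$ otherwise. So $\rho$ is computable from $T_{\mathcal J}$, and it maps $G^\omega\cap V$ onto $X_{\mathcal J}^V$. Enumerate the sets $N(\rho(p))$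 and apply (T2). $\square$

So every admissible family gives a degree in our interval. The first thing to try is to control sizes by a bound $\phi$, with different bounds for different degrees. This gives nothing: for $\mathcal J=\{r:r\le\phi\}$ with $\phi\in V$ we have $\mathcal M_{\mathcal J}\equiv_w^*\mathcal C$. Indeed, a copy of $\mathcal C$ computes $\phi$ and a list of $2^\omega\cap V$. Split $X$ into columns $X_i$. If $X_i(0)=1$ let $p_i=z$ and enumerate all $\langle{>}n\rangle$. If $X_i(0)=0$ let $p_i$ consist of the first $\phi(i)$ elements of $\{l:X_i(l+1)=1\}$, or of all of them if there are fewer; enumerate $[\sigma]$ for $\sigma\subset\chi_{p_i}$, and $\langle{>}n\rangle$ once more than $n$ elements have been seen. Every $p\in X_{\mathcal J}^V$ arises and only such $p$ do, so (T2) applies. With a bound on the size, one bit can safely announce whether the point is $z$. We need families that are pointwise unbounded, and finer ways to compare them.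

## Generic copies and their pieces

To refute $\mathcal M_{\mathcal J'}\le_w^*\mathcal M_{\mathcal J}$ we need one copy of $\mathcal M_{\mathcal J}$ that is too weak. We take a generic one.

**Definition (the forcing).** Fix an admissible $\mathcal J$ and let $X=X_{\mathcal J}$. The forcing $P=P_{\mathcal J}$ consists of all $p=(\langle(x_j,\alpha_j)\rangle_{j<k},\langle h_j\rangle_{j<k})$ with $k\in\omega$, $x_j\in X$, $\alpha_j\in2^\omega$, and $h_j$ a finite sequence of elements of $N(x_j)$. The first component is the *column data*, the second the *finite part*. Extensions add columns and end-extend the $h_j$.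

By the obvious dense sets, a generic filter gives $\Gamma=\bigoplus_j(e_j\oplus\alpha_j)$, where $e_j$, the union of the $h_j$'s, is a total enumeration of $N(x_j)$, and every pair in $X\times2^\omega$ (of $V$) occurs as some $(x_j,\alpha_j)$. So in $V[\Gamma]$ the continuum of $V$ is countable, and by (T2) and (T3) $\Gamma$ computes a copy of $\mathcal M_{\mathcal J}$. For $p\in P$, the notation $\Phi^p(n,m){\downarrow}=v$ means that the computation with oracle $\Gamma$ halts with value $v$ using only the part of the oracle determined by $p$: the $h_j$ and all of the $\alpha_j$, $j<k$.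

Fix a functional $\Phi$ and a condition $p_0$ with $k_0$ columns. There are uncountably many conditions, but up to "compact" freedom only countably many.

**Definition (pieces).** Let $p\le p_0$ have column data $(x_j,\alpha_j)_j$ and finite part $h$, and let $n\in\omega$. Choose $r$ larger than all coordinates mentioned in $h$, and let $q_j=x_j{\restriction}r$. The *piece* $L$ determined by $(h,n,r,\bar q)$ is the set of all column data $(x_j,\alpha_j)_j$ with as many columns as $h$, equal to those of $p_0$ in the first $k_0$ columns, and with $x_j\in X$, $x_j{\restriction}r=q_j$ and $\alpha_j\in2^\omega$ arbitrary in the other columns, called *free*.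

For $c\in L$, $(c,h)$ is a condition $\le p_0$, since $h_j$ only mentions coordinates below $r$, where $x_j$ is prescribed. As $G$ is countable there are only countably many pieces. From now on $j$ ranges over free columns, and $k$ is their number (possibly $0$). In $L$ write $c^m\to c$ if $x^m_{j,i}\to x_{j,i}$ and $\alpha_j^m\to\alpha_j$ for all $j,i$.

**Lemma 2.**
(a) Every sequence in $L$ has a subsequence $(c^m)$ converging to some $c\in L$ such that for every $(j,i)$ one of the following holds for all but finitely many $m$: (1) $x^m_{j,i}=z$, and $x_{j,i}=z$; or (2) $x^m_{j,i}\in Q$, of bounded size, converging in $2^\omega$ to $x_{j,i}\in Q$; or (3) $x^m_{j,i}\in Q$, $|x^m_{j,i}|\to\infty$, and $x_{j,i}=z$.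
(b) For $F=(F_j,a_j)_j$ with $F_j$ finite sets of pairs (coordinate, fact) and $a_j\in2^{<\omega}$, let $B_F=\{c\in L:F_j\subseteq N(x_j),\ a_j\subset\alpha_j\text{ for all }j\}$. Any cover of $L$ by sets $B_F$ has a finite subcover.
(c) If $c\in L$, $p'\le(c,h)$ and $\Phi^{p'}(n,m)=v$, there is $F$ with $c\in B_F$ such that for every $c^*\in B_F$ some $p^*\le(c^*,h)$ has $\Phi^{p^*}(n,m)=v$.

*Proof.* (a) Given a sequence in $G$, either infinitely many terms are $z$, or infinitely many are in $Q$. In the latter case either some subsequence has sizes tending to $\infty$, or the sizes are bounded and, as $\{s\in Q:|s|\le M\}$ is compact in $2^\omega$, some subsequence converges to an element of $Q$. Treat the countably many $(j,i)$ and the $\alpha_j$ successively and diagonalize. This gives (1)–(3) and a candidate $c$.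

In each of (1)–(3) we have $x^m_{j,i}\to x_{j,i}$, and $|x_{j,i}|\le|x^m_{j,i}|$ for large $m$: in (2), eventually $x_{j,i}\subseteq x^m_{j,i}$, and in (1) and (3) the left side is $|z|=0$. Hence for each $M$, the sequence $(|x_{j,i}|)_{i<M}{}^\frown0^\infty$ is pointwise below some $\mathrm{rk}(x_j^m)\in\mathcal J$, so it is in $\mathcal J$ by downward closure; as $\mathcal J$ is closed, $x_j\in X$. Coordinates below $r$ are constant along the sequence, so (1) or (2) applies and they keep their value. Thus $c\in L$.

(b) There are countably many $F$'s, so write the cover as $(B_{F_l})_l$. If there is no finite subcover, choose $c^m\in L\setminus\bigcup_{l<m}B_{F_l}$. A limit $c\in L$ of a subsequence lies in some $B_{F_l}$, which is described by finitely many facts and bits. By the definition of convergence almost all terms of the subsequence lie in $B_{F_l}$, a contradiction.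

(c) Let $p'$ have column data $c$ followed by extra columns $c'$, and finite part $h'$. Let $F_j$ be the set of entries of $h'_j$, and $a_j$ the restriction of $\alpha_j$ to the use of the computation. For $c^*\in B_F$ let $p^*$ have columns $c^*,c'$ and finite part $h'$. It is a condition $\le(c^*,h)$, and the computation is the same. $\square$

**Setting.** Suppose $\mathcal M_{\mathcal J'}\le^*_w\mathcal M_{\mathcal J}$ and let $Y=X_{\mathcal J'}$. In $V[\Gamma]$, $\Gamma$ computes a copy of $\mathcal M_{\mathcal J}$, hence one of $\mathcal M_{\mathcal J'}$, hence by (T1) a list of enumerations of the sets $N(y)$, $y\in Y^V$. So there are $\Phi$ and $p_0\in P$ such that $p_0$ forces: $\Phi^\Gamma$ is total, each $\mathrm{ran}\,\Phi^\Gamma(n,\cdot)$ is $N(y)$ for some $y\in Y^V$, and every $y\in Y^V$ so occurs. Consider pieces for these $\Phi,p_0$. For $c\in L$ let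
$$W(c)=\{\psi:\exists p'\le(c,h)\ \exists m\ \ \Phi^{p'}(n,m)=\psi\}.$$
Say $c$ *has $b$-value* $g\in G$ if $\{\varphi:(b,\varphi)\in W(c)\}=N(g)$. All this is defined in $V$.

*Example.* Let $\mathcal J'=\mathcal J$, $\Phi^\Gamma(n,\cdot)=e_n$ and $p_0$ the empty condition. For $n=0$, one column, $h_0$ empty and $r=0$, the piece is $X\times2^\omega$, $W(c)=N(x_0)$, and $c$ has $b$-value $x_{0,b}$. For $n=1$ and the same one-column data, nothing about $e_1$ is decided. The entry $x_{1,b}$ may be $z$ or $\emptyset$, so $(b,[\lambda])$ and all $(b,\langle{>}n'\rangle)$ are in $W(c)$, and $c$ has no $b$-value.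

If $(c,h)\Vdash\mathrm{ran}\,\Phi^\Gamma(n,\cdot)=N(y)$, then $W(c)=N(y)$, so $c$ has $b$-value $y_b$ for all $b$. Indeed, if $\Phi^{p'}(n,m)=\psi$ with $p'\le(c,h)$, then $p'$ forces $\psi$ into the range, so $\psi\in N(y)$. Conversely let $\psi\in N(y)$. In a generic extension with $(c,h)$ in the filter there is $m$ with $\Phi^\Gamma(n,m)=\psi$, and some $p'\le(c,h)$ in the filter determines the used part of $\Gamma$. For each $y\in Y$, some $p\le p_0$ and $n$ satisfy $p\Vdash\mathrm{ran}\,\Phi^\Gamma(n,\cdot)=N(y)$. Taking a piece for $(p,n)$ we get:
$$\text{for every }y\in Y\text{ there are a piece }L\text{ and }c\in L\text{ having }b\text{-value }y_b\text{ for every }b\in\omega.\tag{1}$$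

This sets the strategy for all non-reductions: build one $y\in Y$ that defeats the countably many pieces one after another. To do so we must know which values a piece can have.

**Lemma 3.** Let $c^m\to c$ in $L$, where $c^m$ has $b$-value $g_m$, and suppose $(g_m)$ has exactly one limit $g$. Then $c$ has $b$-value $g$.

*Proof.* Let $p'\le(c,h)$ be any condition with $p'\Vdash\mathrm{ran}\,\Phi^\Gamma(n,\cdot)=N(y)$ for some $y\in Y$; such $p'$ are dense below $(c,h)$. If $\varphi\in N(y_b)$, some extension of $p'$ witnesses $(b,\varphi)\in W(c)$. By Lemma 2(c) there is $F$ with $c\in B_F$ and $(b,\varphi)\in W(c^*)$ for all $c^*\in B_F$, and $c^m\in B_F$ for large $m$. So $\varphi\in N(g_m)$ for large $m$. Thus $g_m\to y_b$, so $y_b=g$, and $N(g)\subseteq\{\varphi:(b,\varphi)\in W(c)\}$. Conversely, if $(b,\varphi)\in W(c)$ via $p''$, let $p'\le p''$ decide the range to be some $N(y)$. Then $\varphi\in N(y_b)$, and $y_b=g$ by the first part. $\square$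

## The window lemma

To produce cleverly chosen values in coordinate $b$, a piece must use a coordinate of its own whose size lies in a prescribed window, and this coordinate lies below a bound independent of the window.

**Lemma 4.** In the Setting, for every piece $L$ and $b\in\omega$ there is $R=R_L(b)$ such that for every $t\ge1$ there are $g\in Q$ and $N>t$ such that every $c\in L$ with $b$-value $g$ has a free column $j$ and $i<R$ with $t\le|x_{j,i}|<N$.

*Example.* For $\Phi^\Gamma(n,\cdot)=e_n$ and the piece $X\times 2^\omega$ above, $R=b+1$ works with any $g$ of size $t$ and $N=t+1$, because the $b$-value is $x_{0,b}$ itself.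

The idea is this. Each point of $G$ satisfies $\langle{>}0\rangle$ or $[\lambda]$. Committing to $\langle{>}0\rangle$ excludes $\emptyset$; committing to $[\lambda]$ excludes $z$. By compactness the commitment can be read off from finitely many coordinates. If all of these have sizes below $t$, we are in an honest metrizable space where limits respect the commitment. Walking from $\emptyset$ towards $z$ by (L2) and (L3), we must meet a value that neither commitment reaches.

*Proof.* **Step 1: finding $R$.** We locate finitely many coordinates that decide the commitment. Let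
$$M_1=\{c\in L:(b,\langle{>}0\rangle)\in W(c)\},\qquad M_2=\{c\in L:(b,[\lambda])\in W(c)\}.$$
For $c\in L$ some extension of $(c,h)$ decides the range to be some $N(y)$, and $N(y_b)$ contains $\langle{>}0\rangle$ or $[\lambda]$. So $L=M_1\cup M_2$. By Lemma 2(c) each $c\in M_i$ lies in some $B_F\subseteq M_i$. By Lemma 2(b) there are finite $\mathcal F_1,\mathcal F_2$ with $B_F\subseteq M_i$ for $F\in\mathcal F_i$ and $L=\bigcup_{F\in\mathcal F_1\cup\mathcal F_2}B_F$. Let $R$ exceed all coordinates mentioned in them.

**Step 2: closed commitments on the part with small sizes.** The sets $M_i$ are described by facts, so they are open in character, and a limit of points of $M_i$ may leave $M_i$. We shrink them to closed sets where sizes are bounded. Fix $t\ge1$. Let $G_t=\{s\in Q:|s|<t\}\cup\{z\}$ with the topology of $2^\omega$ on $\{s:|s|<t\}$ and $z$ isolated. Each fact defines an open subset of $G_t$; for $\langle{>}n\rangle$ note that sets close to $s$ in $2^\omega$ contain $s$. Let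
$$L_t=\{c\in L:x_{j,i}\in G_t\text{ for all }j\text{ and all }i<R\},\quad c|R=\big((x_{j,i})_{i<R},\alpha_j\big)_j\in(G_t^R\times2^\omega)^k,$$
and $\Pi=\{c|R:c\in L_t\}$, a metrizable space. The sets $U_i=\{\pi\in\Pi:\pi\text{ satisfies some }F\in\mathcal F_i\}$, $i=1,2$, are open and cover $\Pi$. If $c\in L_t$ and $c|R\in U_i$, then $c\in M_i$. Separate the disjoint closed sets $\Pi\setminus U_1$ and $\Pi\setminus U_2$ by disjoint open sets and take the complements of these: we get $E_1\subseteq U_1$, $E_2\subseteq U_2$, closed in $\Pi$, with $E_1\cup E_2=\Pi$.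

Any sequence in $L_t$ with $c^m|R\in E_i$ has a subsequence as in Lemma 2(a), with limit $c$. For coordinates below $R$ the sizes are below $t$, so alternative (3) is impossible. Hence $c\in L_t$, $c^m|R\to c|R$ in $\Pi$, and
$$c|R\in E_i.\tag{2}$$

**Step 3: a value missed by $L_t$.** Let $S_i$ be the set of $s\in Q$ that are the $b$-value of some $c\in L_t$ with $c|R\in E_i$. Then:

* (i) $\emptyset\notin S_1$: $c|R\in E_1$ gives $c\in M_1$, but $\langle{>}0\rangle\notin N(\emptyset)$.
* (ii) If $s\cup\{l\}\in S_1$ for infinitely many $l>\max s$, then $s\in S_1$, by (2), (L2) and Lemma 3.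
* (iii) No infinite $f\subseteq\omega$ has infinitely many initial segments in $S_2$. Otherwise, by (2), (L3) and Lemma 3, some $c$ with $c|R\in E_2$, hence $c\in M_2$, has $b$-value $z$; but $[\lambda]\notin N(z)$.

By (i) and (ii) we can choose $l_0<l_1<\cdots$ with $\{l_0,\dots,l_{m-1}\}\notin S_1$ for all $m$: at each step only finitely many $l$ are forbidden. By (iii) some $g=\{l_0,\dots,l_{m-1}\}$ is in neither $S_1$ nor $S_2$. So no $c\in L_t$ has $b$-value $g$.

**Step 4: the upper end of the window.** We find $N$ for this $g$. If no $N>t$ worked, then for each $N>t$ there is $c^N\in L$ with $b$-value $g$ such that for all $j$ and $i<R$, $|x^N_{j,i}|<t$ or $|x^N_{j,i}|\ge N$. Take a subsequence and limit $c$ as in Lemma 2(a), and let $i<R$. In alternatives (1) and (3), $x_{j,i}=z\in G_t$. In (2), the sizes are bounded, so they must eventually be below $t$, and $|x_{j,i}|<t$. So $c\in L_t$, and $c$ has $b$-value $g$ by (L1) and Lemma 3, contradicting Step 3. $\square$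

Here the choice $|z|=0$ pays off: sizes running off to infinity become small in the limit. Increasing $R_L(b)$ preserves the statement. So for each piece we fix a strictly increasing $R:\omega\to\omega$ with $R(b)>b$ satisfying Lemma 4.

## Overlaps and clusters of intervals, measured by ordinals

**Definition (the set families $\mathcal L_\alpha$).** For each countable ordinal $\alpha>0$ fix finite sets $\Omega_0^\alpha\subseteq\Omega_1^\alpha\subseteq\cdots$ with union $\alpha$ and $0\in\Omega_0^\alpha$. Let $\mathcal L_\alpha$ be the set of finite $B=\{b_1<\dots<b_m\}\subset\omega$ for which there are ordinals $o_1>\dots>o_m$ with $o_l\in\Omega^\alpha_{b_l}$. Let $\mathcal L_\infty$ be the set of all finite subsets of $\omega$, where $\infty$ exceeds all ordinals.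

*Example.* $\mathcal L_1$ consists of the sets with at most one element. If $\Omega^\omega_n=\{0,\dots,n\}$, then a nonempty $B$ is in $\mathcal L_\omega$ iff $|B|\le\min B+1$: the first of $m$ decreasing numbers is at least $m-1$, and conversely $o_l=m-l$ works when $m-1\le b_1$.

$\mathcal L_\alpha$ contains $\emptyset$ and all singletons, is closed under subsets, and is *spreading*: if $b_1<\dots<b_m$, $b'_1<\dots<b'_m$, $b_l\le b'_l$ for all $l$, and $\{b_1,\dots,b_m\}\in\mathcal L_\alpha$, then $\{b'_1,\dots,b'_m\}\in\mathcal L_\alpha$, since the $\Omega^\alpha_n$ increase with $n$. Consequently: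
$$\text{if }D\text{ is finite, }u,u':D\to\omega\text{ are injective, }u\le u',\ u[D]\in\mathcal L_\alpha,\text{ then }u'[D]\in\mathcal L_\alpha.\tag{3}$$
Indeed, if $b'$ is the $l$th smallest element of $u'[D]$, then $u$ takes $l$ distinct values $\le b'$ on $\{d:u'(d)\le b'\}$, so the $l$th smallest element of $u[D]$ is $\le b'$. All this holds for $\mathcal L_\infty$ as well.

**Definition (overlap and cluster).** For $r\in\omega^\omega$ let $A_n(r)=\{i<n:r(i)\ge n\}$, so $A_0(r)=\emptyset$. Let $m_n(r)=\max\{m\le n:A_m(r)=\emptyset\}$ and $C_n(r)=\{i:m_n(r)\le i<n,\ r(i)>i\}$.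

Picture each $i$ with $r(i)>i$ as the interval $(i,r(i)]$. Then $A_n(r)$ lists the intervals that cover $n$, $m_n(r)$ is the last uncovered point up to $n$, and $C_n(r)$ lists all intervals begun since then.

*Example.* Let $r=(0,4,0,5,0,0,\dots)$, with intervals $(1,4]$ and $(3,5]$. Then $A_1=\emptyset$, $A_2=A_3=\{1\}$, $A_4=\{1,3\}$, $A_5=\{3\}$, $A_6=\emptyset$. So $m_5=1$ and $C_5=\{1,3\}$: the cluster remembers the interval of $1$ at $n=5$, the overlap does not.

If $i\in A_n(r)$, then $i\in A_m(r)$ for all $m$ with $i<m\le n$, so $m_n(r)\le i$; also $r(i)\ge n>i$. Hence $A_n(r)\subseteq C_n(r)$.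

**Definition (two-parameter families).** For $\alpha,\beta$ countable $>0$ or $\infty$ let
$$\mathcal J_{\alpha,\beta}=\{r:\text{ for all }n\text{ with }A_n(r)\ne\emptyset:\ A_n(r)\in\mathcal L_\alpha\text{ and }C_n(r)\in\mathcal L_\beta\}.$$
Write $\mathcal M_{\alpha,\beta}=\mathcal M_{\mathcal J_{\alpha,\beta}}$ and $X_{\alpha,\beta}=X_{\mathcal J_{\alpha,\beta}}$.

This family is admissible. It contains $0^\infty$. It is closed, as the $n$th condition depends only on $r{\restriction}n$. If $r'\le r$ then $A_n(r')\subseteq A_n(r)$, so $m_n(r')\ge m_n(r)$ and $C_n(r')\subseteq C_n(r)$, which gives downward closure. So $\alpha$ limits the overlap and $\beta$ limits the clusters.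

All our $y$ are built in blocks, and we check membership once and for all.

**Lemma 5.** Let $0=c_0<c_1<\cdots$ and let $B_e\subset[c_e,c_{e+1})$ for each $e$. Let $y\in Q^\omega$ with $y_i=\emptyset$ for $i\notin\bigcup_eB_e$ and $|y_i|<c_{e+1}$ for $i\in B_e$, and let $r=\mathrm{rk}(y)$. If $A_n(r)\ne\emptyset$, then there is $e$ with $A_n(r)\subseteq C_n(r)\subseteq B_e$.

*Proof.* Take $i\in A_n(r)$. Then $r(i)\ge n\ge1$, so $i\in B_e$ for some $e$, and $c_e\le i<n\le r(i)<c_{e+1}$. Every $i'<c_e$ has $r(i')<c_e$, so $A_{c_e}(r)=\emptyset$ and $m_n(r)\ge c_e$. Elements $i''$ of $C_n(r)$ lie in $[c_e,n)$ and have $r(i'')>i''\ge0$, so $y_{i''}\ne\emptyset$ and $i''\in B_e$. $\square$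

The simplest use of (1) and the window lemma is the following.

**Lemma 6.** $\mathcal C<_w^*\mathcal M_{\alpha,\beta}$ for all $\alpha,\beta$.

*Proof.* By Lemma 1 it suffices to show $\mathcal M_{\alpha,\beta}\not\le^*_w\mathcal C$, and as $\mathcal C\le_w^*\mathcal M_{\{0^\infty\}}$ it suffices to refute $\mathcal M_{\alpha,\beta}\le^*_w\mathcal M_{\{0^\infty\}}$. Suppose it holds. We are in the Setting, with pieces $L_0,L_1,\dots$; let $c_0=0$. At stage $e$ take $b\ge c_e$ and $g_b$ from Lemma 4 for $(L_e,b)$ and $t=1$, set $y_b=g_b$, choose $c_{e+1}>b,|g_b|$, and set all other coordinates in $[c_e,c_{e+1})$ to $\emptyset$. By Lemma 5, if $A_n(\mathrm{rk}(y))\ne\emptyset$ then $A_n(\mathrm{rk}(y))\subseteq C_n(\mathrm{rk}(y))\subseteq\{b\}$ for one such $b$, and singletons are in $\mathcal L_\alpha\cap\mathcal L_\beta$. So $y\in X_{\alpha,\beta}$. By (1) and Lemma 4 some $c$ in some $L_e$ has a coordinate of size $\ge1$, which is impossible in $X_{\{0^\infty\}}$. $\square$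

## More overlap than $k$ columns can hold

Which demands can a source with small $\alpha$ not meet? Try $\alpha=1$ and $\alpha'=\omega$, with $\Omega_n^\omega=\{0,\dots,n\}$. For a piece with $k$ free columns choose $b_1<\dots<b_{k+1}$, all at least $k$; then $B=\{b_1,\dots,b_{k+1}\}\in\mathcal L_\omega$. Choose the values $y_b$ by Lemma 4 with disjoint windows, all above $n^*=R(b_{k+1})$. If $c$ has these values, then each $b\in B$ has its own $(j_b,i_b)$ with $i_b<n^*\le|x_{j_b,i_b}|$. Two of the $k+1$ share a column, so some $A_{n^*}$ has two elements and is not in $\mathcal L_1$. The number $k$ is not known in advance, so $\alpha'$ must exceed all finite sums of $\alpha$'s. For larger $\alpha$ pigeonhole is replaced by ordinal bookkeeping with the natural (Hessenberg) sum $\oplus$, which adds Cantor normal forms coefficientwise and is strictly increasing in each argument; for instance $1\oplus\omega=\omega+1$ and $\omega\oplus\omega=\omega2$.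

**Proposition A.** Let $\alpha,\alpha'>0$ be countable with $\alpha\oplus\cdots\oplus\alpha$ ($k$ times) $<\alpha'$ for all $k\in\omega$. Let $\beta$ be arbitrary (countable $>0$, or $\infty$), and $\beta'\ge\alpha'$ countable or $\infty$. Then $\mathcal M_{\alpha',\beta'}\not\le^*_w\mathcal M_{\alpha,\beta}$.

*Proof.* Otherwise we are in the Setting, with pieces $L_0,L_1,\dots$. We build in $V$ a point $y\in X_{\alpha',\beta'}$ contradicting (1). Put $c_0=0$. At the beginning of stage $e$, $y{\restriction}c_e$ is defined and $|y_i|<c_e$ for $i<c_e$. Let $k,R$ belong to $L_e$.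

**Step 1: choice of $B$.** We want a set $B\in\mathcal L_{\alpha'}\cap\mathcal L_{\beta'}$ such that $R[B]$ is not a union of $k$ members of $\mathcal L_\alpha$. A *state* is a $k$-tuple of ordinals $\le\alpha$; the initial state is $(\alpha,\dots,\alpha)$. For $b_1<\dots<b_l$ let $\Sigma_l$ be the set of states reachable from the initial state by successively, for $q=1,\dots,l$, choosing a coordinate and replacing its entry by a strictly smaller element of $\Omega^\alpha_{R(b_q)}$. So $\Sigma_0$ contains only the initial state, and every $\Sigma_l$ is finite. If $\{R(b_1),\dots,R(b_l)\}$ is a union of $k$ members of $\mathcal L_\alpha$, it is a disjoint union of $k$ members, and the ordinals witnessing their membership describe $l$ legal replacements; so $\Sigma_l\ne\emptyset$.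

*Example.* For $k=1$, $\alpha=\omega$, $\Omega^\omega_n=\{0,\dots,n\}$, the set $\Sigma_1$ consists of $0,\dots,R(b_1)$, and each later replacement lowers the entry.

Each replacement strictly decreases the natural sum $S$ of the entries. While $\Sigma_l\ne\emptyset$, put $o'_{l+1}=\max\{S(\varsigma):\varsigma\in\Sigma_l\}$. Then $o'_1=\alpha\oplus\dots\oplus\alpha<\alpha'$, and $o'_{l+1}<o'_l$ for $l\ge1$, since every state in $\Sigma_l$ comes from one in $\Sigma_{l-1}$ by a replacement. Choose $b_{l+1}$ with $b_{l+1}\ge c_e$, $b_{l+1}>b_l$ (if $l\ge1$), $o'_{l+1}\in\Omega^{\alpha'}_{b_{l+1}}$ and, if $\beta'\ne\infty$, $o'_{l+1}\in\Omega^{\beta'}_{b_{l+1}}$; this is possible as $o'_{l+1}<\alpha'\le\beta'$. The ordinals decrease, so this stops with some $\Sigma_m=\emptyset$, $m\ge1$. Let $B=\{b_1,\dots,b_m\}$. Then $o'_1>\dots>o'_m$ shows $B\in\mathcal L_{\alpha'}\cap\mathcal L_{\beta'}$, and $R[B]$ is not a union of $k$ members of $\mathcal L_\alpha$.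

**Step 2: choice of values.** We make all required windows disjoint and place them above $R[B]$. Let $n^*=\max R[B]\ge1$. For $b\in B$ in increasing order apply Lemma 4 to $(L_e,b)$ with $t_b$, where $t_b=n^*$ for the first $b$ and $t_b$ is the $N$ of the preceding one otherwise, getting $g_b,N_b$. The windows $[t_b,N_b)$ are disjoint. Choose $c_{e+1}$ larger than $c_e$, all $b\in B$ and all $|g_b|$. Put $y_b=g_b$ for $b\in B$ and $y_i=\emptyset$ for the other $i\in[c_e,c_{e+1})$.

**Step 3: $y$ belongs to the target.** By Lemma 5, if $A_n(\mathrm{rk}(y))\ne\emptyset$ then $A_n(\mathrm{rk}(y))\subseteq C_n(\mathrm{rk}(y))\subseteq B$ for the set $B\in\mathcal L_{\alpha'}\cap\mathcal L_{\beta'}$ of some stage. So $y\in X_{\alpha',\beta'}$.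

**Step 4: contradiction.** We show that no piece has the values $y_b$. By (1) there are $e$ and $c\in L_e$ having $b$-value $y_b$ for all $b$. For $b\in B$ (of stage $e$), Lemma 4 gives a free column $j_b$ and $i_b$ with $i_b<R(b)\le n^*\le t_b\le|x_{j_b,i_b}|<N_b$. The pairs $(j_b,i_b)$ are distinct, as the windows are disjoint. For each $j$, $\{i_b:j_b=j\}\subseteq A_{n^*}(\mathrm{rk}(x_j))$, which is empty or in $\mathcal L_\alpha$. By (3), with $u(b)=i_b$ and $u'(b)=R(b)$, we get $\{R(b):j_b=j\}\in\mathcal L_\alpha$. Hence $R[B]$ is a union of $k$ members of $\mathcal L_\alpha$, a contradiction. $\square$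

## A single ordinal gives only a chain

Proposition A separates many degrees $\mathcal M_{\alpha,\infty}$. Could two of them be incomparable? No. To see this we need a positive transfer result.

**Lemma 7.** Let $\mathcal J,\mathcal J'$ be admissible and $\theta:\omega\to\omega$ injective such that for $r\in\mathcal J$ the function $r^\theta$, given by $r^\theta(\theta(i))=r(i)$ and $0$ off $\mathrm{ran}\,\theta$, is in $\mathcal J'$. Then $\mathcal M_{\mathcal J}\le_w^*\mathcal M_{\mathcal J'}$.

*Proof.* A copy of $\mathcal M_{\mathcal J'}$ computes a copy of $\mathcal C$, hence the reals $T_{\mathcal J}$ and $\theta$ of $V$. We uniformly transform an enumeration of $N(p')$, $p'\in X_{\mathcal J'}$, into an enumeration of $N(p)$ for some $p\in X_{\mathcal J}\cap V$, so that if $p'=p^\theta$ with $p\in X_{\mathcal J}$ (where $p^\theta_{\theta(i)}=p_i$, and $p^\theta=\emptyset$ elsewhere), the result enumerates $N(p)$. As $p^\theta\in X_{\mathcal J'}$ for $p\in X_{\mathcal J}$, all $N(p)$, $p\in X_{\mathcal J}$, are then listed, and (T2) applies.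

**Step 1: the procedure.** We copy, but guard against leaving $\mathcal J$. Output coordinate $i$ reads input coordinate $\theta(i)$. It is *unstarted* or *started with string $\sigma_i$*; let $c_i$ be the number of ones of $\sigma_i$ ($c_i=0$ if unstarted). Initially all are unstarted. While no fact $[\tau]$ has been seen in the input coordinate, copy the facts $\langle{>}n\rangle$, outputting also $\langle{>}n'\rangle$ for $n'\le n$; once a fact $[\tau]$ has been seen, stop this copying. Whenever a fact $[\tau]$ is read such that $\tau\supseteq\sigma_i$ if started, and $\tau$ has more than $n$ ones for every $\langle{>}n\rangle$ output so far at $i$, propose $\sigma_i:=\tau$. If the new finitely supported sequence $(c_i)_i$ is in $\mathcal J$, do it, and output $[\tau']$ for $\tau'\subseteq\tau$ and $\langle{>}n\rangle$ for $n<c_i$. This test is decidable from $T_{\mathcal J}$: a sequence with support $\subseteq n$ is in $\mathcal J$ iff its restriction to $n$ is in $T_{\mathcal J}$. If the test fails, reject the proposal and *freeze*: from now on ignore the input; every started coordinate outputs the facts of the finite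 set with characteristic function $\sigma_i{}^\frown0^\infty$, and every unstarted one those of $z$.

**Step 2: if a freeze occurs.** We check that the output is legitimate. It is $N(p)$ for a $p\in V$ with $\mathrm{rk}(p)=(c_i)_i\in\mathcal J$ (values before the rejected proposal). It is consistent with all earlier outputs: at a started coordinate only $[\tau']$ with $\tau'\subseteq\sigma_i$ and $\langle{>}n\rangle$ with $n<c_i$ were output, and at an unstarted one only facts $\langle{>}n\rangle$.

**Step 3: if no freeze occurs.** We check that coordinate $i$ outputs exactly $N(p'_{\theta(i)})$. If $p'_{\theta(i)}=z$, it is never started and all facts $\langle{>}n\rangle$ are copied. If it is $s\in Q$, then finitely many $\langle{>}n\rangle$, all with $n<|s|$, were copied before a first $[\tau]$ was seen. The facts $[\tau]$ read are about pairwise comparable strings, and at any time infinitely many still to come are longer than any given string and contain $|s|$ ones. So the coordinate is eventually started, $\sigma_i$ exhausts $\chi_s$, and exactly the facts of $s$ are output. Thus the output is $N(p)$ with $p_i=p'_{\theta(i)}$,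 and $p\in V$. Each initial segment of $\mathrm{rk}(p)$ is eventually an initial segment of $(c_i)_i\in\mathcal J$, so $p\in X_{\mathcal J}$ since $\mathcal J$ is closed.

**Step 4: every $p$ is reached.** If $p'=p^\theta$ with $p\in X_{\mathcal J}$, then every proposed sequence satisfies $c_i\le|p_i|$ for all $i$, so it is in $\mathcal J$ and no freeze occurs; by Step 3 the output is $N(p)$. $\square$

**Lemma 8.** $\mathcal M_{\alpha,\beta}\le^*_w\mathcal M_{\alpha',\beta'}$ whenever $\alpha\le\alpha'$ and $\beta\le\beta'$.

*Proof.* Choose $\theta$ strictly increasing with $\Omega_b^\alpha\subseteq\Omega^{\alpha'}_{\theta(b)}$ and $\Omega_b^\beta\subseteq\Omega^{\beta'}_{\theta(b)}$ for all $b$, omitting a condition whose target is $\infty$. Then $D\in\mathcal L_\alpha$ implies $\theta[D]\in\mathcal L_{\alpha'}$, and likewise for $\beta,\beta'$. Let $r\in\mathcal J_{\alpha,\beta}$ and $r'=r^\theta$. As $\theta(i)\ge i$, $A_n(r')\subseteq\theta[A_n(r)]$, hence $m_n(r')\ge m_n(r)$. Elements of $C_n(r')$ are in $\mathrm{ran}\,\theta$. If $\theta(i)\in C_n(r')$, then $r(i)>\theta(i)\ge i$ and $i\le\theta(i)<n$. If we had $i<m_n(r)$,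 then $A_{m_n(r)}(r)=\emptyset$ would give $r(i)<m_n(r)\le m_n(r')\le\theta(i)$, a contradiction. So $C_n(r')\subseteq\theta[C_n(r)]$. If $A_n(r')\ne\emptyset$, then $A_n(r)\ne\emptyset$, so $A_n(r')\in\mathcal L_{\alpha'}$ and $C_n(r')\in\mathcal L_{\beta'}$. Thus $r'\in\mathcal J_{\alpha',\beta'}$, and Lemma 7 applies. $\square$

So with $\beta=\infty$ throughout, any two of the structures $\mathcal M_{\alpha,\infty}$ are comparable. Measuring overlap alone cannot prove Theorem 1, and this is where the cluster parameter enters. We want a demand that is cheap in overlap but expensive in clusters, so that a source with large $\alpha$ but bounded $\beta$ fails to meet it.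

## Trees of demands: cheap overlap, expensive clusters

Start with a piece with one free column, $k=1$. Demanding values at locations $b_1<b_2<\cdots$ with disjoint intervals does not suffice: nothing in Lemma 4 prevents the source column from leaving points uncovered between its responses, so its clusters may stay small. We therefore first reserve a location $b_0$. Then we treat $b_1,b_2,\dots$ one at a time, each $b_{q+1}$ chosen above the size of the value at $b_q$, and at the end we choose the value at $b_0$, with a window above everything so far. In $y$, at most two intervals cover any point: that of $b_0$ and one other. In the source, the response $i_0<R(b_0)$ to $b_0$ has a huge size, so its interval covers everything from $R(b_0)$ on, and all other responses fall into one cluster. If we stop only when $\{R(b_0),R(b_1),\dots,R(b_m)\}\notin\mathcal L_\beta$, the source fails.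

With $k=2$ the source can answer $b_0$ in one column and all other demands in the second. So each of $b_1,b_2,\dots$ must itself be the root of such a construction. This leads to a tree of height $k$.

**Proposition B.** Let $\beta$ be a countable limit ordinal, $\alpha$ arbitrary (countable $>0$, or $\infty$), $\alpha'\ge\omega$ countable or $\infty$, and $\beta'=\infty$ or $\beta'\ge\beta^\omega$ countable. Then $\mathcal M_{\alpha',\beta'}\not\le_w^*\mathcal M_{\alpha,\beta}$.

*Proof.* Assume otherwise; we build $y\in X_{\alpha',\beta'}$ contradicting (1). Again let $L_0,L_1,\dots$ be the pieces and $c_0=0$; stage $e$ starts with $y{\restriction}c_e$, $|y_i|<c_e$ for $i<c_e$. Let $k,R$ belong to $L_e$.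

**Step 1: the tree of stage $e$.** We build a finite rooted tree, with locations $b_v$ and values $g_v\in Q$ for its nodes $v$. The root has height $k$, children of a node of height $d>0$ have height $d-1$, and nodes of height $0$ are leaves. $T_v$ is the set consisting of $v$ and its descendants. A number $\kappa$ is maintained; initially $\kappa\ge\max(c_e,1)$ and, if $\alpha'\ne\infty$, $\{0,\dots,k\}\subseteq\Omega^{\alpha'}_\kappa$. Ordinals $o'(v)\le\beta^{k+1}$ are specified in Step 2; $o'(v)$ is known when $v$ is created. Create the root and run Process(root), where Process($v$), for $v$ of height $d$, is as follows.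

1. Choose $b_v\ge\kappa$, with $o'(v)\in\Omega^{\beta'}_{b_v}$ if $\beta'\ne\infty$. Raise $\kappa$ above $b_v$ and $R(b_v)$.
2. If $d>0$, let $\theta_0=R(b_v)$. For $q=0,1,\dots$: if $\{\theta_0,\dots,\theta_q\}\notin\mathcal L_\beta$, stop item 2. Otherwise let $\sigma_q(v)$ be the largest $o_q$ occurring in sequences $o_0>\dots>o_q$ with $o_l\in\Omega^\beta_{\theta_l}$; create the child $u_{q+1}$, run Process($u_{q+1}$), and let $\theta_{q+1}=\max\{R(b_w):w\in T_{u_{q+1}}\}$.
3. Let $t_v=\kappa$. Apply Lemma 4 to $(L_e,b_v)$ with $t=t_v$ to get $g_v,N_v$. Raise $\kappa$ above $|g_v|$ and $N_v$.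

So the location of $v$ is chosen before all of its descendants are treated, and its value after. Locations strictly increase in the order of creation (preorder), so $\theta_0<\theta_1<\cdots$. In a sequence $o_0>\dots>o_{q+1}$ as in item 2 we have $o_q\le\sigma_q(v)$; so $\sigma_{q+1}(v)<\sigma_q(v)<\beta$. Hence item 2 stops, and by induction on the height each Process terminates. As $0\in\Omega^\beta_{\theta_0}$, a node of positive height has at least one child.

**Step 2: the ordinals.** We need decreasing ordinals to see that the set of all locations is in $\mathcal L_{\beta'}$. Let $v$ have depth $s$ with proper ancestors $v_0$ (root)$,\dots,v_{s-1}$, and put $v_s=v$. If $v_{l+1}$ was created as child $u_{q+1}$ of $v_l$, put $\sigma^{(l)}=\sigma_q(v_l)$. Let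
$$P(v)=\sum_{l<s}\beta^{k-l}\sigma^{(l)}\ \text{ (exponents decreasing from left to right)},\qquad o'(v)=P(v)+\beta^{k-s+1}.$$

*Example.* For $k=1$, the root has $o'=\beta^2$ and the child $u_{q+1}$ has $o'=\beta\sigma_q+\beta=\beta(\sigma_q+1)$. These decrease with $q$, and they are below $\beta^2$, as $\beta$ is a limit.

In general these ordinals strictly decrease in preorder. Two nodes are either comparable, or they lie in $T_v$ and $T_{v'}$ for siblings $v,v'$; we treat the two cases.

First let $x$ be a proper descendant of $v$, of depth $s'>s$. Then $o'(x)=P(v)+\sum_{s\le l<s'}\beta^{k-l}\sigma^{(l)}+\beta^{k-s'+1}$. The last two terms combine to $\beta^{k-s'+1}(\sigma^{(s'-1)}+1)$ with $\sigma^{(s'-1)}+1<\beta$, as $\beta$ is a limit. So after $P(v)$ we have a sum of terms $\beta^f\delta$ with strictly decreasing exponents $f\le k-s$ and $\delta<\beta$, which is $<\beta^{k-s+1}$. Hence $o'(x)<P(v)+\beta^{k-s+1}=o'(v)$.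

Now let $v'$ be a later sibling of $v$ (depth $s$), with parent $u$ and digits $\sigma'<\sigma$ of $v',v$ at $u$. Then
$$o'(v')=P(u)+\beta^{k-s+1}(\sigma'+1)\le P(u)+\beta^{k-s+1}\sigma=P(v)<o'(x)\quad\text{for all }x\in T_v,$$
and $o'(x')\le o'(v')$ for $x'\in T_{v'}$ by the first case.

In particular all $o'(v)\le o'(\text{root})=\beta^{k+1}<\beta^\omega$, so the choices in item 1 are possible. The set $B$ of all locations of stage $e$ is in $\mathcal L_{\beta'}$.

**Step 3: $y$ belongs to the target.** After processing the root choose $c_{e+1}>c_e$ above the final $\kappa$. Put $y_{b_v}=g_v$, and $y_i=\emptyset$ for the other $i\in[c_e,c_{e+1})$. Let $r=\mathrm{rk}(y)$ and $A_n(r)\ne\emptyset$. By Lemma 5 there is one stage $e$ with $A_n(r)\subseteq C_n(r)\subseteq B\in\mathcal L_{\beta'}$, where $B$ is its set of locations. Let $w,w'$ be incomparable nodes, $w$ before $w'$ in preorder. Then Process($w$) was completed before $w'$ was created, so $|g_w|<b_{w'}$. Therefore $b_w,b_{w'}$ are not both in $A_n(r)$, since otherwise $b_{w'}<n\le|g_w|$. So the nodes with location in $A_n(r)$ are pairwise comparable, and $|A_n(r)|\le k+1$.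 All elements of $A_n(r)$ are at least the initial $\kappa$ of the stage. As $\{0,\dots,k\}\subseteq\Omega_\kappa^{\alpha'}$, the ordinals $k>k-1>\dots$ show $A_n(r)\in\mathcal L_{\alpha'}$ (trivially if $\alpha'=\infty$). So $y\in X_{\alpha',\beta'}$.

**Step 4: the responses of the source.** We collect what the window lemma says. By (1) let $e$ and $c\in L_e$ be such that $c$ has $b$-value $y_b$ for all $b$. Write $r_j=\mathrm{rk}(x_j)\in\mathcal J_{\alpha,\beta}$. For each node $v$ of stage $e$, Lemma 4 gives a free column $j_v$ and $i_v$ with $i_v<R(b_v)$ and $t_v\le r_{j_v}(i_v)<N_v$. The windows are disjoint, as each $t$ is at least all earlier $N$'s, so the pairs $(j_v,i_v)$ are distinct. Also $t_v\ge R(b_w)$ for each node $w$ whose location was chosen before item 3 of $v$, in particular for $w\in T_v$ and for ancestors $w$ of $v$.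

**Step 5: responses in one column form a cluster.** Claim 1: if $w\in T_v$ and $j_w=j_v=j$, then $i_w\in C_n(r_j)$ for $n=t_v$, and $A_n(r_j)\ne\emptyset$.

For $R(b_v)\le m\le n$ we have $i_v<R(b_v)\le m\le n\le r_j(i_v)$, so $i_v\in A_m(r_j)$. Hence $A_n(r_j)\ne\emptyset$ and $m_n(r_j)<R(b_v)$. Further $i_w<R(b_w)\le t_w\le r_j(i_w)$ and $R(b_w)\le t_v=n$, so $i_w<n$ and $r_j(i_w)>i_w$. It remains to see $m_n(r_j)\le i_w$. This is clear if $i_w\ge R(b_v)$. If $i_w<R(b_v)$, then, since $r_j(i_w)\ge t_w\ge R(b_v)$, we have $i_w\in A_m(r_j)$ for $i_w<m\le R(b_v)$. So $A_m(r_j)\ne\emptyset$ for all $m$ with $i_w<m\le n$, that is, $m_n(r_j)\le i_w$.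

**Step 6: some child avoids the column of its parent.** Claim 2: every $v$ of positive height has a child $u$ such that no $w\in T_u$ has $j_w=j_v$.

Let $u_1,\dots,u_m$ be the children, so $\{\theta_0,\dots,\theta_m\}\notin\mathcal L_\beta$. If each $T_{u_q}$ had a node $w_q$ with $j_{w_q}=j_v=j$, then by Claim 1 $\{i_v,i_{w_1},\dots,i_{w_m}\}\subseteq C_{t_v}(r_j)\in\mathcal L_\beta$. These $m+1$ numbers are distinct, $i_v<\theta_0$, and $i_{w_q}<R(b_{w_q})\le\theta_q$. By (3), $\{\theta_0,\dots,\theta_m\}\in\mathcal L_\beta$, a contradiction.

**Step 7: counting columns.** We show by induction on $d$ that for $v$ of height $d$ the nodes of $T_v$ use at least $d+1$ columns. For $d=0$ this is trivial. For $d>0$ take $u$ from Claim 2; $T_u$ uses at least $d$ columns, all different from $j_v$. For the root this gives $k+1$ free columns, but there are only $k$. $\square$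

## Proof of Theorem 1

Let $\mathcal M_0=\mathcal M_{\omega,\infty}$, with tight overlap and free clusters, and $\mathcal M_1=\mathcal M_{\omega^2,\omega^2}$, with looser overlap but bounded clusters. Lemma 1 gives $\mathcal C\le_w^*\mathcal M_i\le_w^*\mathcal B$.

* $\mathcal M_1\not\le_w^*\mathcal M_0$ is Proposition A with $\alpha=\omega$, $\beta=\infty$, $\alpha'=\beta'=\omega^2$: the natural sum of $k$ copies of $\omega$ is $\omega k<\omega^2$.
* $\mathcal M_0\not\le_w^*\mathcal M_1$ is Proposition B with $\alpha=\beta=\omega^2$, $\alpha'=\omega$, $\beta'=\infty$. $\square$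

By incomparability, both degrees are strictly between $\mathcal C$ and $\mathcal B$.

## A degree strictly below $\mathcal B$, finite antichains, and an $\omega_1$-chain

**Theorem 2.** Let $\mathcal M_{\rm top}=\mathcal M_{\mathcal J}$ for $\mathcal J=\omega^\omega$.

1. $\mathcal M_{\mathcal J}\le^*_w\mathcal M_{\rm top}<^*_w\mathcal B$ for every admissible $\mathcal J$. In particular the join $\mathcal M_0\sqcup\mathcal M_1$ of the structures in the proof of Theorem 1 is strictly below $\mathcal B$.
2. $\mathcal M_{\alpha,\beta}\le_w^*\mathcal M_{\alpha',\beta'}$ whenever $\alpha\le\alpha'$, $\beta\le\beta'$, and $\mathcal C<^*_w\mathcal M_{\alpha,\beta}$ always.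
3. For every $m\ge1$ there is an antichain of $m$ degrees strictly between $\mathcal C$ and $\mathcal M_{\rm top}$.
4. $(\mathcal M_{\omega^\gamma,\infty})_{1\le\gamma<\omega_1}$ is strictly $<^*_w$-increasing.

*Proof.* **Part 1.** This part repeats the compactness computation of the opening inside the pieces. Lemma 7 with $\theta=\mathrm{id}$ gives $\mathcal M_{\mathcal J}\le_w^*\mathcal M_{\rm top}$, and $\mathcal M_{\rm top}\le_w^*\mathcal B$ by Lemma 1; hence also $\mathcal M_0\sqcup\mathcal M_1\le_w^*\mathcal M_{\rm top}$. Suppose $\mathcal B\le_w^*\mathcal M_{\rm top}$. With $P=P_{\omega^\omega}$ there are $\Phi,p_0$ such that $p_0$ forces that each $\Phi^\Gamma(n,\cdot)$ is a total function in $V$ and that each $f\in\omega^\omega\cap V$ is of this form. Consider pieces for these $\Phi,p_0$; Lemma 2 holds for any choice of $\Phi$ and $p_0$. For a piece $L$ and $m\in\omega$, every $c\in L$ has some $p'\le(c,h)$ with $\Phi^{p'}(n,m){\downarrow}$. By Lemma 2(b),(c), $L$ is covered by finitely many $B_F$ with values $v_F$ such that each $c\in B_F$ has some $p^*\le(c,h)$ with $\Phi^{p^*}(n,m)=v_F$. Let $u_L(m)=\max v_F$.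 If $(c,h)\Vdash\Phi^\Gamma(n,\cdot)=f$ with $c\in L$, then $f(m)=v_F$ whenever $c\in B_F$, so $f\le u_L$ everywhere. Every $f\in\omega^\omega\cap V$ is forced to equal $\Phi^\Gamma(n,\cdot)$ by some $p\le p_0$, for some $n$, and so is bounded by one of the countably many $u_L$, where $(u_L)_L\in V$. This is absurd, by diagonalization in $V$.

**Part 2.** This is Lemma 8 and Lemma 6.

**Part 3.** We let $\alpha$ increase while $\beta$ decreases, fast enough for Proposition B. Let $\alpha_i=\omega^i$ ($1\le i\le m$), $\beta_m=\omega^m$, and $\beta_i=\beta_{i+1}^{\,\omega}$ for $i<m$. All $\beta_i$ are countable limits and $\beta_i\ge\omega^m\ge\alpha_i$. For $i<j$: $\mathcal M_{\alpha_j,\beta_j}\not\le_w^*\mathcal M_{\alpha_i,\beta_i}$ by Proposition A ($\omega^ik<\omega^j$, $\beta_j\ge\alpha_j$), and $\mathcal M_{\alpha_i,\beta_i}\not\le_w^*\mathcal M_{\alpha_j,\beta_j}$ by Proposition B ($\alpha_i\ge\omega$, $\beta_i\ge\beta_j^{\,\omega}$). They are strictly above $\mathcal C$ by part 2. They are strictly below $\mathcal M_{\rm top}$: by parts 1 and 2, $\mathcal M_{\alpha_i,\beta_i}\le_w^*\mathcal M_{\omega^{m+1},\infty}\le_w^*\mathcal M_{\rm top}$,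 and $\mathcal M_{\omega^{m+1},\infty}\not\le_w^*\mathcal M_{\alpha_i,\beta_i}$ by Proposition A.

**Part 4.** This shows that the chain of single-parameter degrees is long. For $\gamma<\delta$, $\mathcal M_{\omega^\gamma,\infty}\le_w^*\mathcal M_{\omega^\delta,\infty}$ is part 2, and $\mathcal M_{\omega^\delta,\infty}\not\le_w^*\mathcal M_{\omega^\gamma,\infty}$ is Proposition A, as the natural sum of $k$ copies of $\omega^\gamma$ is $\omega^\gamma k<\omega^\delta$. $\square$

Whether the interval contains an infinite antichain is not settled here.
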